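# A conjecture on $q,t$-Fuss–Catalan numbers that fails for $E_7$ and $E_8$

## 1. The quadric $uv=h(h-2c)$ and its line bundle

We begin with the smallest case of the construction on which everything turns. Let $c\neq 0$ be a number, let $s$ act on $\mathbb C[x^{\pm1},p]$ by $x\mapsto -x$, $p\mapsto -p$, and form the algebra $\mathbb C[x^{\pm1},p]\rtimes\{1,s\}$, in which $sg=s(g)s$. Note that $x$ and $p$ commute. Put
$$Y=p-\frac cx(1-s),$$
and let $H$ be the subalgebra generated by $x,Y,s$. Since $(1-s)x-x(1-s)=-sx+xs=2xs$, we get $Yx-xY=-2cs$. So $H$ is spanned by the elements $x^aY^bs^i$.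

Let $e=\frac12(1+s)$, $e_-=\frac12(1-s)$. An element of $eHe$ has the form $ge$ with $g\in\mathbb C[x^{\pm1},p]$ even, and an element of $eHe_-$ has the form $ge_-$ with $g$ odd. Identify $ge$ and $ge_-$ with $g$; then $\mathcal Z=eHe$ is a commutative ring and $\mathcal Q=eHe_-$ is a $\mathcal Z$-module. Compute:

- $Ye=pe$, so $xYe=he$ with $h=xp$; and $Y^2e=Y(pe)=p^2e-\frac cx\,2p\,e=ve$ with $v=p^2-\frac{2cp}x$.
- $Ye_-=\eta e_-$ with $\eta=p-\frac{2c}x$, and $Y^2e_-=p\eta e_--\frac cx(1-s)\eta e_-=ve_-$, because $s\eta e_-=-\eta se_-=\eta e_-$.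

Hence $Y^{2k}e=v^ke$, $Y^{2k+1}e=v^kpe$, $Y^{2k}e_-=v^ke_-$, $Y^{2k+1}e_-=v^k\eta e_-$. With $u=x^2$ this gives
$$\mathcal Z=\mathbb C[u,v]+\mathbb C[u,v]h,\qquad \mathcal Q=\mathbb C[u,v]x+\mathbb C[u,v]\eta ,\qquad uv=h(h-2c).$$
So $\mathcal Z$ is the coordinate ring of the quadric $uv=h(h-2c)$: it is a two-dimensional domain that is a quotient of the two-dimensional domain $\mathbb C[u,v,h]/(uv-h(h-2c))$. In $\mathcal Q$ we have
$$(h-2c)\,x=u\,\eta,\qquad h\,\eta=v\,x .$$
Where $h\ne0$, the element $x$ generates $\mathcal Q$; where $h\ne 2c$, the element $\eta$ does. So $\mathcal Q$ is a line bundle.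

Give $x$ weight $1$ and $p$ weight $-1$, so that a torus $T=\mathbb C^\times$ acts. The fixed points are $u=v=0$ with $h=2c$ or $h=0$. At the first, $\mathcal Q$ is generated by $x$, of weight $1$; at the second by $\eta$, of weight $-1$. In both cases
$$h(\text{fixed point})=c\,(1+\text{weight of the local generator}).$$

**Why the weight appears.** Let $\{p,x\}=1$. The derivation $\mathrm{eu}=p\,\partial_p$ does not preserve $\mathcal Z$: $\mathrm{eu}(v)=2p^2-\frac{2cp}x=2v+\frac{2cp}x$, and $p/x=u^{-1}h$ is not in $\mathbb C[u,v]\oplus\mathbb C[u,v]h$. But near $h=2c$ the ring is generated by $u$ and $\zeta=\eta/x=v/h$ up to localization ($h=u\zeta+2c$, $v=u\zeta^2+2c\zeta$), and the corrected derivation $X=\mathrm{eu}+\frac{c}{x^2}\{x^2,\cdot\}$ satisfies $X(u)=0$ and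
$$X(\zeta)=\frac px-\frac{2c}{x^2}=\zeta .$$
So $X$ is regular there. It preserves weights, so the ideal of the fixed point $u=\zeta=0$ is stable under it. Also $X(h)=h-2c$, a formula that needs only the weight $2$ of $x^2$. Since $X(h)$ must vanish at the fixed point, $h=2c$ there.

**What this is for.** For a finite reflection group $W$ of rank $r$ with $N$ reflections we shall build $\mathcal Z$ and $\mathcal Q$ in the same way. Each irreducible character $\chi$ gives a $T$-fixed point with $h=c(N-\kappa_\chi)$, where $\kappa_\chi=\sum_s\chi(s)/\chi(1)$, the sum over all reflections. If the mechanism above works at this point with an element $q\in\mathcal Q$ of weight $k$, then $h=c(N+k)$, so $\kappa_\chi=-k$ is an integer, and its parity is forced when $-1\in W$. For $E_7$ there is a character with $\kappa_\chi=0$, while the forced parity is that of $r=7$. So for $E_7$ the mechanism must break. It uses exactly one hypothesis, a family of inequalities on the growth of certain graded spaces attached to $W$ and its parabolic subgroups. Hence one inequality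 fails, some space grows fast, and this refutes a conjecture on these spaces.

## 2. Alternating polynomials, Shi regions and the theorems

**The algebraic side.** Let $V$ be a real Euclidean space of dimension $\ell$ and $W\subset O(V)$ a Weyl group acting essentially, with crystallographic root system $\Phi$, positive roots $\Phi^+$, and $N=|\Phi^+|$ reflections. $W$ acts diagonally on $V\oplus V$ and on $\mathbb C[V\oplus V]=\mathbb C[x_1,\dots,x_\ell,y_1,\dots,y_\ell]$, which is bigraded by $x$-degree and $y$-degree. A polynomial $f$ is *alternating* if $w(f)=\det(w)f$ for all $w\in W$. Let $A$ be the ideal generated by the alternating polynomials, let $m\ge1$, and put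
$$M^{(m)}=A^m/\langle x,y\rangle A^m,\qquad \mathrm{Cat}^{(m)}(W;q,t)=\sum_{a,b}\dim M^{(m)}_{a,b}\,q^at^b .$$

**The combinatorial side.** For $\alpha\in\Phi^+$ let $H_\alpha^k=\{x\in V:(x,\alpha)=k\}$. The extended Shi arrangement $\mathrm{Shi}^{(m)}(\Phi)$ consists of the $H_\alpha^k$ with $\alpha\in\Phi^+$, $-m<k\le m$. Its regions inside the fundamental chamber $\{(x,\alpha)>0\ \forall\alpha\in\Phi^+\}$ of the Coxeter arrangement $\{H_\alpha^0\}$ are the *positive regions*. The height $\mathrm{ht}(R)$ is the number of hyperplanes of $\mathrm{Shi}^{(m)}(\Phi)$ separating $R$ from the fundamental alcove $\{0<(x,\alpha)<1\ \forall\alpha\in\Phi^+\}$, and $\mathrm{coh}(R)=mN-\mathrm{ht}(R)$. Athanasiadis' theorem: for irreducible $W$ with Coxeter number $h$ and degrees $d_1,\dots,d_\ell$ there are $\prod_{i=1}^\ell\frac{d_i+mh}{d_i}$ positive regions, a polynomial in $m$ of degree $\ell$. (Here $h$ is the Coxeter number; elsewhere $h=\sum x_ip_i$.)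

**Conjecture.** Let $W$ be a crystallographic reflection group. Then $\mathrm{Cat}^{(m)}(W;q,1)=\sum_Rq^{\mathrm{coh}(R)}$, the sum over the positive regions $R$ of $\mathrm{Shi}^{(m)}(\Phi)$.

The source of the problem is "9.1t - Fup - Catalan numbers", http://www.mathstat.dal.ca/%7Efaridi/research/inverse_systems/Stump-2010-q,t-Fuss-Catalan-numbers-for-finite-reflection-groups.pdf. The conjecture is known for type $A$, and we use this.

**Type $A_1$.** $A=(x,y)$, so $M^{(m)}$ is the space of forms of degree $m$ and $\mathrm{Cat}^{(m)}(q,1)=1+q+\dots+q^m$. The positive regions, in the coordinate $(x,\alpha)$, are $(0,1),(1,2),\dots,(m-1,m),(m,\infty)$ with heights $0,\dots,m$ and coheights $m,\dots,0$. The two sides agree.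

**Type $A_2$, $m=1$.** The minimal generators of $A$ have bidegrees $(3,0),(2,1),(1,2),(0,3),(1,1)$, so $\mathrm{Cat}^{(1)}(q,1)=q^3+q^2+2q+1$. In the fundamental chamber only the lines $(x,\alpha)=1$ matter, for $\alpha=\alpha_1,\alpha_2,\theta=\alpha_1+\alpha_2$. The regions are: all three values below $1$ (height $0$); only $\theta$ above $1$ (height $1$); $\theta$ and exactly one $\alpha_i$ above $1$ (two regions of height $2$); all above $1$ (height $3$). Coheights: $3,2,1,1,0$. Again the sides agree.

**The growth number $\lambda$.** From now on the second set of variables is called $p_1,\dots,p_r$, $r=\dim V$, and coordinates are orthonormal. $W$ is any finite real reflection group acting essentially on $V$; the letters $s,t$ denote reflections and $N$ is their number. Put $O=\mathbb C[x,p]=\mathbb C[V\oplus V]$, $S=O^W$, $\mathfrak m=\langle x,p\rangle$; $E\subset O$ is the $S$-module of alternating polynomials, so $A=OE$. Let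
$$F(W)=\bigoplus_{m\ge0}M^{(m)}=\bigoplus_mA^m/\mathfrak mA^m,\qquad \lambda(W)=\dim F(W)\ \text{(Krull dimension)}.$$
$F(W)$ is generated in degree $1$ over $\mathbb C$, and every $M^{(m)}$ is nonzero by Nakayama. So for $m\gg0$, $\dim M^{(m)}$ is a polynomial in $m$ of degree exactly $\lambda(W)-1$. For $A_1$ it is $m+1$, so $\lambda(A_1)=2$. For $A_1\times A_1$, $A=(x_1,p_1)(x_2,p_2)$, $\dim M^{(m)}=(m+1)^2$ and $\lambda=3$. The fiber over $0$ of the blow-up $\mathrm{Bl}_A\to\operatorname{Spec}O$ is $\operatorname{Proj}F(W)$, of dimension $\lambda(W)-1$. For $r\ge1$ it is a proper closed subset of the irreducible $2r$-dimensional variety $\mathrm{Bl}_A$, so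
$$\lambda(W)\le 2r\qquad(r\ge1). \tag{1}$$

A *parabolic* is the pointwise stabilizer in $W$ of a subset of $V$; by Steinberg's theorem it is generated by reflections. For $A_2$ in the plane the parabolics are $\{1\}$, the three groups $\{1,s\}$, and $W$. The stabilizer of a point of $V_{\mathbb C}\oplus V_{\mathbb C}$ is the stabilizer of the real and imaginary parts of its two components, hence a parabolic. The rank $\operatorname{rk}W'$ of a parabolic is the codimension of $V^{W'}$, and $\lambda(W')$ is computed for $W'$ acting on $(V^{W'})^\perp$.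

**Theorem 1.** $\lambda(E_7)\ge12$ and $\lambda(E_8)\ge12$. Hence for $m\gg0$, $\dim M^{(m)}$ is a polynomial of degree $\ge11$, whereas the number $\prod_i\frac{d_i+mh}{d_i}$ of positive regions has degree $7$, resp. $8$. So the conjecture fails for $E_7$ and $E_8$ for all $m\ge m_0$, already at $q=1$.

**Theorem 2.** Let $W$ be a finite real reflection group such that $\lambda(W')<2\operatorname{rk}W'$ for all parabolics $W'\subseteq W$ of rank $\ge2$. Then $\kappa_\chi=\sum_s\chi(s)/\chi(1)\in\mathbb Z$ for every irreducible character $\chi$; if moreover $-1\in W$, then $\kappa_\chi\equiv r\pmod2$.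

**Supplement 3.** $\lambda(D_n)\le n+1$ $(n\ge4)$, and: $\lambda(E_6)=12$ or $\lambda(E_7)=14$ (the maximal possible values).

The number $m_0$ is not made explicit, and nothing is claimed for small $m$. If $\lambda(E_6)=12$, the conjecture fails also for $E_6$ and $m\gg0$; if not, $\dim M^{(m)}(E_7)$ grows like $m^{13}$. The argument does not decide which case occurs.

**A test of Theorem 2.** For $A_2$, $\lambda=3<4$ (Lemma 6), so the hypothesis holds. The trivial, reflection and sign characters have $\kappa=3,0,-3$, all integers. Here $-1\notin W$, and indeed $3\not\equiv2\pmod 2$, so the condition $-1\in W$ cannot be dropped.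

**Where the direct route stops.** At $q=1$ the conjecture would force $\lambda(W)=r+1$ for irreducible $W$, so one would first try to find the dimension of the fiber of $\mathrm{Bl}_A$ over $0$. For $D_n$ the upper bound can be proved, because alternating polynomials are combinations of determinants of functions at $n$ points of the plane, and a Hilbert scheme with its symplectic form controls the fiber (Section 5). For $E_7$ that argument has no starting point: the group is not given as permuting points of $\mathbb C^2$ up to sign. Theorem 2 goes around this: it never computes a fiber for $E_7$, it shows that all fibers being small would contradict the character table.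

## 3. Localizing $A$ at parabolics

The growth number of $W$ is a fiber dimension of a blow-up. We compute the fibers over all points, not only over $0$: they are governed by parabolics.

**Lemma 4.** Let $\xi\in V_{\mathbb C}\oplus V_{\mathbb C}$ have stabilizer $W_\xi$, and let $A(W_\xi)\subset O$ be the ideal generated by the $W_\xi$-alternating polynomials. Then $A_\xi=A(W_\xi)_\xi$.

*Proof.* The inclusion $\subseteq$ holds since a $W$-alternating polynomial is $W_\xi$-alternating. For the converse, Artin–Rees gives $K$ with $A(W_\xi)_\xi\cap\mathfrak m_\xi^K\subset\mathfrak m_\xi A(W_\xi)_\xi$. Let $g$ be $W_\xi$-alternating. By the Chinese remainder theorem there is $a\in O$ with $a\equiv1$ mod $\mathfrak m_\xi^K$ and $a\in\mathfrak m_{\xi'}^K$ for all $\xi'\in W\xi\setminus\{\xi\}$. Averaging over $W_\xi$, which fixes $\xi$ and permutes the other $\xi'$, we may take $a$ to be $W_\xi$-invariant. Put $f=\sum_{w\in W}\det(w)\,w(ag)$; it is $W$-alternating. For $w\in W_\xi$ the term is $\det(w)^2ag=ag$. For $w\notin W_\xi$ we have $w^{-1}\xi\ne\xi$,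 so $a\in\mathfrak m_{w^{-1}\xi}^K$ and $w(a)\in\mathfrak m_\xi^K$. Hence
$$f-|W_\xi|g\in A(W_\xi)_\xi\cap\mathfrak m_\xi^K\subset\mathfrak m_\xi A(W_\xi)_\xi .$$
So $A(W_\xi)_\xi=A_\xi+\mathfrak m_\xi A(W_\xi)_\xi$, and Nakayama gives the claim. $\square$

**Consequences.** Let $I_s\subset O$ be the ideal of $(V\oplus V)^s$, generated by two linear forms. If $W_\xi=1$ then $A_\xi=O_\xi$. If $W_\xi\ne1$, it contains a reflection $s$, and every $W_\xi$-alternating $f$ satisfies $f(\xi)=f(s\xi)=-f(\xi)$, so $f(\xi)=0$. Therefore
$$V(A)=\bigcup_s(V\oplus V)^s,\qquad AO_{I_s}=I_sO_{I_s}. \tag{2}$$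
For the second formula localize at a point of $(V\oplus V)^s$ with stabilizer $\{1,s\}$: if $s$ negates $x_1,p_1$ and fixes the other coordinates, the $\{1,s\}$-alternating polynomials are those odd in $(x_1,p_1)$ and generate $(x_1,p_1)=I_s$.

For a prime $P\supseteq A$ let $\lambda(A_P)=\dim\bigoplus_mA_P^m/PA_P^m$. The fiber of $\mathrm{Bl}_A$ over $P$ is the Proj of this ring and has dimension $\lambda(A_P)-1$.

**Lemma 5.** Let $P\supseteq A$ be prime, $W'=\{w:w|_{V(P)}=\mathrm{id}\}$ and $r'=\operatorname{rk}W'$. Then $W'$ is the stabilizer of a general point of $V(P)$, hence a parabolic, and $r'\ge1$, $\operatorname{ht}P\ge2r'$, $\lambda(A_P)=\lambda(W')$. Moreover $\lambda(W')\le\lambda(W)$ for every parabolic $W'\subseteq W$.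

*Proof.* For $w\notin W'$ the fixed points of $w$ in the irreducible set $V(P)$ form a proper closed subset; so a general point has stabilizer $W'$. It lies in $V(A)$, so $W'\ne1$. As $V(P)\subset(V\oplus V)^{W'}$, which has codimension $2r'$, $\operatorname{ht}P\ge2r'$.

Let $V'=(V^{W'})^\perp$ and let $A'\subset\mathbb C[V'\oplus V']$ be the alternating ideal of $W'$. Since $W'$ acts trivially on $V^{W'}$, the $W'$-alternating polynomials on $V\oplus V$ are those on $V'\oplus V'$ tensored with $\mathbb C[V^{W'}\oplus V^{W'}]$, so $A(W')=A'O$. Localizing Lemma 4 at a general point of $V(P)$ further to $P$ gives $A_P=A'O_P$. The prime $P$ contains the linear forms on $V'\oplus V'$, so it contracts to the maximal ideal of $0$ in $\mathbb C[V'\oplus V']$, and $\mathbb C[V'\oplus V']_0\to O_P$ is a flat local homomorphism. So $A_P^m=A'^m\otimes O_P$ and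
$$A_P^m/PA_P^m=A'^m\otimes\kappa(P)=M^{(m)}(W')\otimes_{\mathbb C}\kappa(P).$$
A field extension does not change the dimension; thus $\lambda(A_P)=\lambda(W')$.

Finally, for a proper morphism the set of points of the base with fiber dimension $\ge d$ is closed (Chevalley). If $W'$ is a parabolic, it is the pointwise stabilizer of $V^{W'}$, so a general point of $(V\oplus V)^{W'}$ has stabilizer $W'$, and by the computation just made the fiber there has dimension $\lambda(W')-1$. Since $0\in(V\oplus V)^{W'}$, the fiber over $0$ has at least this dimension. $\square$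

**Lemma 6.** $\lambda(W_1\times W_2)-1=(\lambda(W_1)-1)+(\lambda(W_2)-1)$, and $\lambda(A_k)=k+1$ for $k\ge1$.

*Proof.* The alternating polynomials of $W_1\times W_2$ are spanned by products of alternating polynomials of the factors, so $A(W_1\times W_2)^m=A(W_1)^m\otimes A(W_2)^m$ and $M^{(m)}(W_1\times W_2)=M^{(m)}(W_1)\otimes M^{(m)}(W_2)$. The degrees of the two polynomials in $m$ add. For $A_k$ the conjecture is known; at $q=1$ it says that $\dim M^{(m)}(A_k)$ is the number of positive regions, a polynomial of degree $k$. $\square$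

## 4. Intersections of powers of linear ideals and integral closure

The purpose of this section is to turn the numerical hypothesis of Theorem 2 into a statement about ideals. Recall that $f$ is integral over an ideal $I$ if $f^n+b_1f^{n-1}+\dots+b_n=0$ with $b_i\in I^i$; these $f$ form the integral closure $\overline I$. Example: $ab\in\overline{(a^2,b^2)}$ in $\mathbb C[a,b]$, because $(ab)^2=a^2b^2\in(a^2,b^2)^2$. The valuative criterion: $f\in\overline I$ iff $f\in I\mathcal V'$ for every valuation ring $\mathcal V'\supset O$ of $\operatorname{Frac}O$.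

**Lemma 7.** Let $0\ne I=(a_1,\dots,a_k)\subset O$ with all $a_i\ne0$, let $R_i=O[I/a_i]$ and let $\bar R_i$ be its normalization, finite over $R_i$. If $f\in O$ satisfies $f\in I^m\mathcal V$ for all $\mathcal V=(\bar R_i)_{\mathfrak q}$, where $\mathfrak q\ni a_i$ is a prime of height one and $i$ is arbitrary, then $f\in\overline{I^m}$. These $\mathcal V$ are discrete valuation rings with fraction field $\operatorname{Frac}O$.

*Proof.* We have $I\bar R_i=a_i\bar R_i$. So $f/a_i^m\in(\bar R_i)_{\mathfrak q}$ for all height one $\mathfrak q$: by assumption if $a_i\in\mathfrak q$, trivially otherwise. A normal Noetherian domain is the intersection of its localizations at height one primes; hence $f\in a_i^m\bar R_i$. Let $\mathcal V'\supset O$ be any valuation ring of $\operatorname{Frac}O$. For some $i$ we have $I\mathcal V'=a_i\mathcal V'$. Then $R_i\subset\mathcal V'$, and $\bar R_i\subset\mathcal V'$ as $\mathcal V'$ is integrally closed, so $f\in a_i^m\mathcal V'=I^m\mathcal V'$. The valuative criterion applies. $\square$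

Put $A^{(m)}=\bigcap_sI_s^m$ for $m\ge1$ and $A^{(0)}=O$. Since $A\subset I_s$ for all $s$, $A^m\subset A^{(m)}$.

**Proposition 8.** If $\lambda(W')<2\operatorname{rk}W'$ for all parabolics $W'\subseteq W$ of rank $\ge2$, then $A^{(m)}\subseteq\overline{A^m}$ for all $m\ge1$.

*Proof.* Apply Lemma 7 with $I=A$. Let $\mathcal V=(\bar R_i)_{\mathfrak q}$ and $P=\mathfrak q\cap O$. As $A\subset a_iR_i\subset\mathfrak q$, we have $P\supseteq A$.

**Step 1 (find which $P$ occur).** $O$, $R_i$, $\bar R_i$ are finitely generated domains over $\mathbb C$ with the same fraction field, so $\operatorname{tr.deg}_{\mathbb C}\kappa(\mathfrak q)=2r-1$ and $\operatorname{tr.deg}_{\mathbb C}\kappa(P)=2r-\operatorname{ht}P$. Hence $\operatorname{tr.deg}_{\kappa(P)}\kappa(\mathfrak q)=\operatorname{ht}P-1$. The field $\kappa(\mathfrak q)$ is finite over $\kappa(\mathfrak q\cap R_i)$, and $\mathfrak q\cap R_i$ is a point of $\operatorname{Spec}R_i\subset\mathrm{Bl}_A$ over $P$. So the fiber over $P$ has dimension $\ge\operatorname{ht}P-1$, i.e. $\lambda(A_P)\ge\operatorname{ht}P$.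 With $W',r'$ as in Lemma 5,
$$\lambda(W')=\lambda(A_P)\ge\operatorname{ht}P\ge2r' .$$
By hypothesis $r'=1$. Then $W'=\{1,s\}$, $\lambda(W')=2$, $\operatorname{ht}P=2$. Since $V(P)\subset(V\oplus V)^s$, we have $P\supseteq I_s$; both are primes of height $2$, so $P=I_s$.

**Step 2 (compare at $I_s$).** Now $\mathcal V\supset O_{I_s}$, and for $f\in A^{(m)}$, by (2), $f\in I_s^mO_{I_s}=A^mO_{I_s}\subset A^m\mathcal V$. $\square$

## 5. Type $D_n$: lattices over a valuation ring and the Hilbert scheme

**Proposition 9.** $\lambda(D_n)\le n+1$ for $n\ge4$.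

In this section we write $y$ for the second variables. Points of $V_{\mathbb C}\oplus V_{\mathbb C}$ are $n$-tuples $(\mathbf p_1,\dots,\mathbf p_n)$ in $\mathbb C^2$, $\mathbf p_b=(x_b,y_b)$. Let $\mathbb C[x,y]_0$, $\mathbb C[x,y]_1$ be the parts of even and odd total degree, and $\Delta_f=\det(f_a(\mathbf p_b))_{a,b}$ for $f=(f_1,\dots,f_n)$. Alternating for $D_n$ means antisymmetric under permutations and invariant under even sign changes. Invariance under even sign changes says that in each monomial the degrees in $\mathbf p_1,\dots,\mathbf p_n$ have all the same parity. Antisymmetrizing such monomials, we see that the alternating polynomials are spanned by the $\Delta_f$ with all $f_a\in\mathbb C[x,y]_0$ and those with all $f_a\in\mathbb C[x,y]_1$. Let $J\subset A$ be the ideal generated by the former.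

**Step 1 (reduce from $A$ to the even determinants: $A\subset\overline J$).** By Lemma 7 with $m=1$, it suffices that $A\mathcal V\subset J\mathcal V$ for every discrete valuation ring $\mathcal V\supset O$ with fraction field $\operatorname{Frac}O$; let $\nu$ be its valuation. In the ring $(\operatorname{Frac}O)^n$ let $\Lambda$ and $\Lambda_1$ be the $\mathcal V$-spans of the vectors $(f(\mathbf p_b))_b$ with $f$ even, resp. odd. Both lie in $\mathcal V^n$. Both have full rank: $\Delta_f\ne0$ for $f_a=x^{2(a-1)}$ (a Vandermonde determinant), and $\Lambda_1\supset g\Lambda$ with $g=(x_b)_b$, all of whose entries are nonzero. So they are lattices. $\Lambda$ is a ring, $\Lambda\Lambda_1\subset\Lambda_1$, $\Lambda_1^2\subset\Lambda$, and $\Lambda_1=\Lambda g+\Lambda h$ with $h=(y_b)_b$.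

The colength of a lattice in $\mathcal V^n$ is the valuation of the determinant of a basis. The ideal this determinant generates is also generated by the determinants of $n$-tuples from any spanning set, so the colength is the minimal valuation of these. Thus $\min\nu(\Delta_f)$ over even, resp. odd, tuples is the colength of $\Lambda$, resp. $\Lambda_1$. Write
$$[L:L']=\operatorname{len}(L/(L\cap L'))-\operatorname{len}(L'/(L\cap L'))$$
for lattices; this is additive. We must show $[\Lambda:\Lambda_1]\ge0$. Put $\epsilon=\sum_b\nu(x_b)$; then $[L:gL]=\epsilon$ for every lattice $L$.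

The $\Lambda$-module $\Lambda_1/g\Lambda$ is generated by the class of $h$, so it is $\Lambda/\mathfrak c$ with $\mathfrak c=\{\lambda\in\Lambda:\lambda h\in g\Lambda\}$. We have $g\Lambda_1\subset\mathfrak c$: indeed $g\Lambda_1\subset\Lambda_1^2\subset\Lambda$, and $(gz)h=g(zh)\in g\Lambda$ for $z\in\Lambda_1$. Hence
$$\operatorname{len}(\Lambda_1/g\Lambda)\le[\Lambda:g\Lambda_1]=[\Lambda:\Lambda_1]+\epsilon,\qquad \operatorname{len}(\Lambda_1/g\Lambda)=[\Lambda_1:\Lambda]+[\Lambda:g\Lambda]=\epsilon-[\Lambda:\Lambda_1].$$
Comparing, $[\Lambda:\Lambda_1]\ge0$.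

So $J\subset A\subset\overline J$. Then $\bigoplus A^m$ is integral, hence finite, over $\bigoplus J^m$, so $\bigoplus A^m/\mathfrak mA^m$ is finite over $\bigoplus J^m/\mathfrak mJ^m$, and
$$\lambda(D_n)\le\dim\bigoplus_mJ^m/\mathfrak mJ^m=1+\dim(\text{fiber of }\mathrm{Bl}_J\text{ over }0). \tag{3}$$

**Step 2 (a smooth space that dominates the fiber).** $\mathrm{Hilb}^{2n}(\mathbb C^2)$ parametrizes ideals of colength $2n$ in $\mathbb C[x,y]$. It is smooth (Fogarty), so its fixed locus under the finite group $\Gamma=\{\pm1\}$ is smooth. The locus of ideals of $n$ distinct free $\Gamma$-orbits is open in $\mathrm{Hilb}^{2n}(\mathbb C^2)^\Gamma$ (the points are distinct and none is $0$), irreducible and of dimension $2n$. In a smooth variety the closure of an irreducible open subset is a connected component. So the closure $X$ is a connected component, smooth of dimension $2n$. Let $\mathcal P\subset X$ be the set of ideals supported at $0$; it is projective since $\mathrm{Hilb}^{2n}(\mathbb C^2)\to S^{2n}\mathbb C^2$ is projective.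

(Example $n=1$: $\mathcal P$ consists of the ideals $(ax+by,x^2,xy,y^2)$, each the limit for $\tau\to0$ of the ideal of $\{\pm\tau(b,-a)\}$. So $\mathcal P\cong\mathbb P^1$ has dimension $1=n$.)

**Step 3 (map $X$ to the projective space of the blow-up).** For $I$ of colength $2n$ the monomials of degree $<2n$ span $\mathbb C[x,y]/I$. Indeed, let $U_d$ be the image of the polynomials of degree $\le d$; if $U_d=U_{d+1}$ then $U_{d+2}=U_{d+1}+xU_{d+1}+yU_{d+1}=U_d+xU_d+yU_d\subset U_{d+1}$, so the dimensions grow strictly from $1$ until they stabilize. If $I$ is $\Gamma$-stable, the even monomials of degree $<2n$ span the even part of $\mathbb C[x,y]/I$. On $X$ these even parts form a vector bundle $\mathcal E$; its rank is $n$, as one sees at $n$ free orbits. Choose $d_0\ge2n$ such that the $\Delta_f$, for $n$-tuples $f$ of even monomials of degree $\le d_0$, generate $J$. We get a morphism, well defined since the monomials span,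
$$\psi:X\to\mathbb P^M,\qquad I\mapsto\big[f_1\wedge\dots\wedge f_n\in\textstyle\bigwedge^n\mathcal E_I\big]_f .$$
Let $U\subset\operatorname{Spec}O$ be the dense open set where the $\pm\mathbf p_b$ form $n$ distinct free orbits, and $I_{\mathbf p}$ the ideal of $\{\pm\mathbf p_b\}$ for $\mathbf p\in U$. Evaluation at the $\mathbf p_b$ identifies $\mathcal E_{I_{\mathbf p}}$ with $\mathbb C^n$, so $\psi(I_{\mathbf p})=[\Delta_f(\mathbf p)]_f$. In particular $U\cap V(J)=\emptyset$, and $\mathrm{Bl}_J\subset\operatorname{Spec}O\times\mathbb P^M$ is the closure of the graph of $\mathbf p\mapsto[\Delta_f(\mathbf p)]_f$ on $U$.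

A closed point $(0,\phi)$ of the fiber is the value at a point $0$ of a smooth curve $C$ of a morphism $\tau\mapsto(\mathbf p(\tau),\psi(I_{\mathbf p(\tau)}))$ with $\mathbf p(\tau)\in U$ for $\tau\ne0$. The cycle of $\pm\mathbf p_b(\tau)$ in $S^{2n}\mathbb C^2$ extends over $\tau=0$, with value $2n[0]$. By properness over $S^{2n}\mathbb C^2$, $I_{\mathbf p(\tau)}$ has a limit $I\in\mathcal P$, and $\phi=\psi(I)$. So the fiber lies in $\{0\}\times\psi(\mathcal P)$ and has dimension $\le\dim\mathcal P$.

**Step 4 (bound $\dim\mathcal P$ by isotropy).** $\mathrm{Hilb}^{2n}(\mathbb C^2)$ carries an algebraic symplectic form $\omega$ equal to $\sum dx\wedge dy$ on the locus of distinct points (Beauville, Nakajima). It is $\Gamma$-invariant as $\Gamma\subset SL_2$. At a $\Gamma$-fixed point, for $a$ invariant and $b$ anti-invariant, $\omega(a,b)=\omega(a,-b)$, so invariant and anti-invariant tangent vectors are orthogonal. Hence $\omega$ restricts to a closed nondegenerate form $\sigma$ on $X$, whose tangent spaces are the invariant parts. Let $a_\lambda$, $\lambda\in\mathbb C^\times$,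 be the scaling action on $X$; then $a_\lambda^*\sigma=\lambda^2\sigma$, as this holds on a dense open set.

Let $Z$ be an irreducible component of $\mathcal P$ and $\pi:\tilde Z\to Z\subset X$ a resolution with $\tilde Z$ smooth projective. The maps $a_\lambda\pi:\tilde Z\to X$ are homotopic to one another, so the class of $(a_\lambda\pi)^*\sigma=\lambda^2\pi^*\sigma$ in $H^2(\tilde Z,\mathbb C)$ does not depend on $\lambda$; hence it is $0$. A holomorphic form on a smooth projective variety with zero class is zero (Hodge theory), so $\pi^*\sigma=0$. At a general point, therefore, $T_zZ\subset T_zX$ is isotropic and $\dim Z\le n$.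

By (3), $\lambda(D_n)\le n+1$. $\square$

## 6. The commutative deformation and its torus-fixed points

We now build $H,\mathcal Z,\mathcal Q$ for general $W$. Fix $c=1$; we keep writing $c$ so that one sees where it enters. Let $\alpha_s$ be a root for $s$, regarded also as the linear form $\alpha_s(x)=\sum_j(\alpha_s)_jx_j$; put $\alpha_s^\vee=2\alpha_s/(\alpha_s,\alpha_s)$, $\delta=\prod_s\alpha_s(x)$, $O_\delta=O[\delta^{-1}]$. In $O_\delta\rtimes W$ put
$$Y_j=p_j-c\sum_s\frac{(\alpha_s)_j}{\alpha_s}(1-s),\qquad Y_y=\sum_jy_jY_j,$$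
and let $H$ be the subalgebra generated by all $x_i$, $Y_j$ and $W$.

**Lemma 10.** The $Y_j$ commute with each other, $wY_yw^{-1}=Y_{wy}$, and
$$[Y_j,x_i]=-c\sum_s(\alpha_s)_j(\alpha_s^\vee)_i\,s. \tag{4}$$

*Proof.* For commutativity, let $\mathcal D_\hbar$ be the $\mathbb C[\hbar]$-algebra generated by $\mathbb C[x][\delta^{-1}]$ and commuting elements $p_j$ with $[p_j,f]=\hbar\,\partial_jf$. As an iterated skew polynomial ring, $\mathcal D_\hbar\rtimes W$ is free over $\mathbb C[\hbar]$ with basis $\phi_\nu p^bw$, where the $\phi_\nu$ form a $\mathbb C$-basis of $\mathbb C[x][\delta^{-1}]$. Specialize $\hbar=\hbar_0\ne0$: $p_j\mapsto\hbar_0\partial_j$ identifies the result with differential operators $\rtimes W$, and the elements given by the formula for $Y_j$ become $\hbar_0$ times the Dunkl operators with parameter $-c/\hbar_0$. These commute (Dunkl). So the coefficients of the commutators in the basis are polynomials in $\hbar$ vanishing for all $\hbar\ne0$; they vanish identically. Put $\hbar=0$.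

The second claim follows from $w\big(\frac{(\alpha_s,y)}{\alpha_s}(1-s)\big)w^{-1}=\frac{(w\alpha_s,wy)}{w\alpha_s}(1-wsw^{-1})$, where $w\alpha_s$ is a root for $wsw^{-1}$ and its scaling cancels. For (4), $s(x_i)=x_i-(\alpha_s^\vee)_i\alpha_s$ gives $[1-s,x_i]=(x_i-s(x_i))s=(\alpha_s^\vee)_i\alpha_s\,s$. $\square$

**Two gradings.** *Total degree:* $\deg x_i=\deg p_i=1$, $\deg\alpha_s^{-1}=-1$, $\deg w=0$. *Weight* (an action of $T=\mathbb C^\times$): $\operatorname{wt}x_i=1$, $\operatorname{wt}p_i=-1$, $\operatorname{wt}w=0$. Then $Y_j$ is homogeneous of weight $-1$, but not for the total degree: it is $p_j$ plus terms of degree $-1$. For a nonzero element $f$ let $\mathrm{top}(f)$ be its component of highest total degree. In rank one, $\mathrm{top}(\eta)=p$ and $\mathrm{top}(v)=p^2$.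

By (4) and Lemma 10, $H$ is spanned by the $x^aY^bw$. Their tops $x^ap^bw$ are linearly independent. So the $x^aY^bw$ are a basis of $H$ (the PBW basis), the tops of nonzero elements of $H$ lie in $O\rtimes W$, and every nonzero homogeneous element of $O\rtimes W$ is the top of an element of $H$ (write $Y$ in place of $p$).

Let $e=\frac1{|W|}\sum_ww$ and $e_-=\frac1{|W|}\sum_w\det(w)w$. For $f\in O_\delta$,
$$efe=f^We,\qquad efe_-=f^{alt}e_-,$$
where $f^W$, $f^{alt}$ are the projections to invariant and alternating elements. Identify $ge\leftrightarrow g$ and $ge_-\leftrightarrow g$. Since $(ge)(g'e)=gg'e$ and $(ge)(g'e_-)=gg'e_-$ for $g$ invariant and $g'$ invariant, resp. alternating, we obtain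
$$\text{a commutative ring }\mathcal Z:=eHe\subset O_\delta^W\quad\text{and a }\mathcal Z\text{-module }\mathcal Q:=eHe_-\subset O_\delta^{\det},$$
where $O_\delta^{\det}$ denotes the alternating elements. Both are $T$-graded.

**Lemma 11.** The tops of the nonzero elements of $\mathcal Z$ (resp. $\mathcal Q$) are exactly the nonzero homogeneous elements of $S$ (resp. $E$).

*Proof.* An element of $eHe$ is unchanged by multiplication with $e$ on both sides, and $\deg e=0$; so its top, which lies in $O\rtimes W$, lies in $e(O\rtimes W)e=Se$. Likewise tops of elements of $eHe_-$ lie in $e(O\rtimes W)e_-=Ee_-$. Conversely let $f\in S$ (resp. $E$) be nonzero homogeneous and $\tilde f\in H$ have top $f$. Then $e\tilde fe$ (resp. $e\tilde fe_-$) has top $efe=fe$ (resp. $efe_-=fe_-$). $\square$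

Since $(1-s)e=0$, we have $Y_je=p_je$, hence
$$h:=\sum_ix_ip_i=e\Big(\sum_ix_iY_i\Big)e\in\mathcal Z .$$

**Lemma 12.** $\dim_{\mathbb C}\mathcal Z/(\text{ideal generated by the elements of nonzero weight})<\infty$.

*Proof.* Let $\mathcal B\subset\mathcal Z$ be the subalgebra generated by $e\,\mathbb C[x]^We$ and $e\,\mathbb C[Y]^We$, where $\mathbb C[Y]^W$ consists of the $g(Y)$ with $g\in\mathbb C[p]^W$; note that $g(Y)$ commutes with $W$, and $\mathrm{top}(g(Y)e)=ge$ for $g$ homogeneous. $S$ is a finite module over $\mathbb C[x]^W\otimes\mathbb C[p]^W$. Lift homogeneous module generators to $z_j\in\mathcal Z$. Given $z\in\mathcal Z$, write $\mathrm{top}(z)$ through the generators, lift the coefficients to $\mathcal B$, subtract, and repeat; the total degree drops and is $\ge0$ by Lemma 11. So $\mathcal Z=\sum\mathcal Bz_j$. Homogeneous elements of positive degree in $e\,\mathbb C[x]^We$ and $e\,\mathbb C[Y]^We$ have positive, resp. negative, weight. In the quotient $\mathcal B$ becomes $\mathbb C$, and the quotient is spanned by the $z_j$. $\square$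

**Lemma 13.** For each irreducible $\chi$ there is a $T$-fixed closed point $y_\chi\in\operatorname{Spec}\mathcal Z$ with $h(y_\chi)=c(N-\kappa_\chi)$.

*Proof.* **Step 1 (a module on which $h$ is a scalar).** Let $\Delta(\chi)=H\otimes_{\mathbb C[Y]\rtimes W}\chi$, with $Y$ acting by $0$ on $\chi$; by PBW $\Delta(\chi)=\mathbb C[x]\otimes\chi$, and we put $\chi$ in weight $0$. By (4) and $\sum_jx_j(\alpha_s)_j=\alpha_s$,
$$\Big[\sum_jx_jY_j,x_i\Big]=-c\sum_s(\alpha_s^\vee)_i\alpha_ss,\qquad [s,x_i]=(s(x_i)-x_i)s=-(\alpha_s^\vee)_i\alpha_ss .$$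
So $\mathsf z=\sum_jx_jY_j+c\sum_s(1-s)$ commutes with all $x_i$. On $1\otimes\chi$ it acts by the scalar $c(N-\kappa_\chi)$, because $\sum_ss$ is central in $\mathbb C W$ and acts on $\chi$ by $\kappa_\chi$. Hence $\mathsf z$ acts on all of $\Delta(\chi)$ by this scalar. As $(1-s)e=0$, so does $h$ on $e\Delta(\chi)$. And $e\Delta(\chi)=(\mathbb C[x]\otimes\chi)^W\ne0$, since $\mathbb C[x]$ contains every irreducible representation.

**Step 2 (a character of $\mathcal Z$).** The weights of $e\Delta(\chi)$ are $\ge0$ and its weight spaces are finite-dimensional. On the lowest weight space take an eigenvector of the commutative algebra $\mathcal Z_0$ (weight zero part), with character $\theta$. Extend $\theta$ by $0$ to nonzero weights. This is multiplicative; the only case to check is $a\in\mathcal Z_k$, $b\in\mathcal Z_{-k}$, $k>0$: then $b$ kills the lowest weight space, so $ab$ does, and $\theta(ab)=0$. The point $y_\chi$ is the kernel of $\theta$. $\square$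

In rank one these are the two fixed points of Section 1: $\kappa=1$ gives $h=0$ and $\kappa=-1$ gives $h=2c$.

## 7. Models of $\mathcal Z$ and $\mathcal Q$ along a reflecting hyperplane

Near a general point of one reflecting hyperplane only one reflection matters, and $\mathcal Z,\mathcal Q$ should look like the rank one case. We make this precise as inclusions.

Fix a reflection $t$ and an orthonormal basis with first coordinate $x:=x_1=\alpha_t/\|\alpha_t\|$; put $p:=p_1$. Let $C_t$ be $\mathbb C[x_1,\dots,x_r]$ localized at all homogeneous elements not divisible by $x$, and $C_t^+$ its $t$-invariants. The $t$-odd elements of $C_t$ are $xC_t^+$: write such an element with a $t$-invariant denominator $d\,t(d)$; its numerator is odd, hence $x$ times an even polynomial. Let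
$$D=C_t^+[p_2,\dots,p_r],\qquad O_t=C_t[p_1,\dots,p_r].$$
For $s\ne t$ the form $\alpha_s$ is a unit of $C_t$, so $O_\delta\subset O_t[x^{-1}]$. Put
$$\eta=p-\tfrac{2c}x,\quad v=p\eta=p^2-\tfrac{2cp}x,\quad\mathcal Z_t=D[v]\oplus D[v]\,xp,\quad\mathcal Q_t=D[v]\,x\oplus D[v]\,\eta .$$
$\mathcal Z_t$ is a ring because $(xp)^2=x^2v+2c\,xp$. $\mathcal Q_t$ is a $\mathcal Z_t$-module because $(xp)x=x^2\eta+2cx$ and $(xp)\eta=xv$. For $m\ge1$ let $\mathcal Q_t^m$ be the span of the products of $m$ elements of $\mathcal Q_t$; it is the $D[v]$-span of the $x^{m-i}\eta^i$, $0\le i\le m$. Put $\mathcal Q_t^0=\mathcal Z_t$. We have $t(v)=v$ and $t(\eta)=-\eta$.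

**Lemma 14.** $\mathcal Q\subset\mathcal Q_t$ and $\mathcal Z\subset\mathcal Z_t$ for all $t$.

*Proof.* **Step 1 (see $\mathcal Q$ inside an $H$-orbit).** Let $O_\delta\rtimes W$ act on $O_\delta\cong(O_\delta\rtimes W)e_-$ by left multiplication: functions multiply, and $w\cdot g=\det(w)w(g)$. Then $\mathcal Q=e\cdot(H\cdot1)\subset H\cdot1$. So it suffices to trap $H\cdot 1$ in a space that is stable under $x_i,Y_j,W$.

**Step 2 (a stable space for one reflection).** Let $\mathcal N_t=C_t[p_2,\dots,p_r,v]\oplus C_t[p_2,\dots,p_r,v]\,\eta$. It does not depend on the choices: replacing $x$ by $-x$ changes $p,\eta$ to $-p,-\eta$ and fixes $v$, and another basis of the complement only mixes $p_2,\dots,p_r$. So $w(\mathcal N_t)=\mathcal N_{wtw^{-1}}$. Put $y_t(g)=pg-\frac cx(g+t(g))$. For $f=f_++f_-\in C_t[p_2,\dots,p_r]$, split into $t$-even and $t$-odd parts,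
$$y_t(fv^k)=pfv^k-\tfrac{2c}xf_+v^k=fv^k\eta+\tfrac{2c}xf_-v^k,$$
$$y_t(fv^k\eta)=fv^{k+1}-\tfrac cx\big(f-t(f)\big)v^k\eta=fv^{k+1}-\tfrac{2c}xf_-v^k\eta .$$
Since $f_-/x\in C_t[p_2,\dots,p_r]$, $\mathcal N_t$ is $y_t$-stable.

**Step 3 (intersect over all reflections).** Let $\mathcal N=O_\delta\cap\bigcap_t\mathcal N_t$. It contains $1$ and is stable under $\mathbb C[x_1,\dots,x_r]$ and $W$. For $g\in\mathcal N$ and any $t$, in coordinates adapted to $t$,
$$Y_y\cdot g=\Big[y_1\,y_t(g)+\sum_{j\ge2}y_jp_jg\Big]-c\sum_{s\ne t}\frac{(\alpha_s,y)}{\alpha_s}\big(g+s(g)\big).$$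
Here $\frac{(\alpha_t,y)}{\alpha_t}=\frac{y_1}x$, the sign in $g+s(g)$ comes from $s\cdot g=-s(g)$, $\alpha_s^{-1}\in C_t$, and $s(g)\in\mathcal N\subset\mathcal N_t$. So $Y_y\cdot g\in\mathcal N_t$ for every $t$, i.e. $\mathcal N$ is stable under $Y_y$. Hence $H\cdot1\subset\mathcal N$.

**Step 4 (take $t$-odd elements).** The elements $v^k,v^k\eta$ are monic in $p_1$ of distinct degrees $2k,2k+1$, hence independent over $C_t[x^{-1}][p_2,\dots,p_r]$. If $\sum(f_kv^k+g_kv^k\eta)\in\mathcal N_t$ is $t$-odd, then $f_k$ is odd, so $f_k\in xD$, and $g_k$ is even, so $g_k\in D$. The element lies in $\mathcal Q_t$. Elements of $\mathcal Q$ are $t$-odd.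

**Step 5 (the same for $\mathcal Z$).** Use $O_\delta\cong(O_\delta\rtimes W)e$ with $w\cdot g=w(g)$, so that $\mathcal Z=e\cdot(H\cdot1)\subset H\cdot 1$; use $\mathcal N_t^+=C_t[p_2,\dots,p_r,v]\oplus C_t[p_2,\dots,p_r,v]\,p$ and $y_t(g)=pg-\frac cx(g-t(g))$. With $p^2=v+\frac{2cp}x$,
$$y_t(fv^k)=fv^kp-\tfrac{2c}xf_-v^k,$$
$$y_t(fv^kp)=fv^kp^2-\tfrac{2c}xf_+v^kp=fv^{k+1}+\tfrac{2c}xf_-v^kp .$$
So $\mathcal N_t^+$ is $y_t$-stable. It is again independent of choices, and $O_\delta\cap\bigcap_t\mathcal N_t^+$ contains $1$ and is stable under $x_i,W$ and, by the formula of Step 3 with $g-s(g)$ in place of $g+s(g)$, under $Y_y$. So it contains $\mathcal Z$. The $v^k,v^kp$ are independent, and a $t$-even element $\sum(f_kv^k+g_kv^kp)$ has $f_k\in D$, $g_k\in xD$; it lies in $\mathcal Z_t$. $\square$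

Define
$$\mathcal Q^{\langle m\rangle}=\{F\in O_\delta:\ w(F)=\det(w)^mF\ \ \forall w,\quad F\in\mathcal Q_t^m\ \ \forall t\}.$$
Let $\mathcal Q^m$ be the span of products of $m$ elements of $\mathcal Q$, and $\mathcal Q^0=\mathcal Z$. By Lemma 14, $\mathcal Q^m\subset\mathcal Q^{\langle m\rangle}$; also $\mathcal Q^{\langle m\rangle}\mathcal Q^{\langle m'\rangle}\subset\mathcal Q^{\langle m+m'\rangle}$. All are $T$-graded, because $C_t$ is obtained by inverting homogeneous elements and $x,\eta,v$ are weight-homogeneous.

**Lemma 15.** If $0\ne F\in\mathcal Q^{\langle m\rangle}$, then $\mathrm{top}(F)\in A^{(m)}$. Moreover $\mathcal Q^{\langle0\rangle}=\mathcal Z$.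

*Proof.* **Step 1 (a $D$-spanning set of $\mathcal Q_t^m$ with independent tops, $m\ge1$).** The obvious spanning set $v^kx^{m-i}\eta^i$ has coinciding tops, so we thin it out. Since $v=\eta^2+2c\eta/x$, for $i\le m-2$
$$v\,x^{m-i}\eta^i=x^2\cdot x^{m-i-2}\eta^{i+2}+2c\,x^{m-i-1}\eta^{i+1}.$$
Hence the $D$-span of
$$x^{m-i}\eta^i\ (0\le i\le m-2),\qquad v^kx\eta^{m-1},\quad v^k\eta^m\ (k\ge0)$$
is stable under $v$ and equals $\mathcal Q_t^m$. The tops are $x^{m-i}p^i$, $xp^{m-1+2k}$, $p^{m+2k}$. They have pairwise distinct $p_1$-exponents and lie in $(x_1,p_1)^m=I_t^m$. As $D$ is graded and does not involve $p_1$, the tops of the terms of a $D$-combination cannot cancel. So $\mathrm{top}(F)\in I_t^mO_t$. For $m=0$, $\mathcal Z_t$ is the $D$-span of $v^k$, $v^kxp$, with tops $p^{2k}$, $xp^{2k+1}$, and $\mathrm{top}(F)\in O_t$ by the same reasoning.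

**Step 2 (from local to global).** $\mathrm{top}(F)\in O_\delta\cap\bigcap_tO_t=O$: by unique factorization a reduced fraction with $\alpha_t$ in its denominator is not in $O_t$, where $\alpha_t$ stays prime. And $I_t^mO_t\cap O=I_t^m$: the ideal $I_t^m$ is $I_t$-primary, and the inverted elements, polynomials in $x_1,\dots,x_r$ not divisible by $x_1$, are not in $I_t=(x_1,p_1)$. So $\mathrm{top}(F)\in\bigcap_tI_t^m=A^{(m)}$.

**Step 3 ($m=0$).** $\mathrm{top}(F)$ lies in $O^W=S$, so by Lemma 11 it is the top of an element of $\mathcal Z\subset\mathcal Q^{\langle0\rangle}$. Subtract it and induct on the degree, which is $\ge0$. $\square$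

## 8. Finiteness of $\bigoplus\mathcal Q^{\langle m\rangle}$ over $\bigoplus\mathcal Q^m$

In rank one $\mathcal Q$ is a line bundle, and near a fixed point one element $q$ generates it. For general $W$ nothing says that $\mathcal Q$ is generated by one element near a fixed point $y$. This is where a literal imitation of Section 1 stops. The remedy is to replace $\operatorname{Spec}\mathcal Z$ by a Proj over it. The derivation will be controlled only by the local models, so it acts on rings made from $\mathcal Q^{\langle m\rangle}$, not from $\mathcal Q^m$. For its Proj to have a fixed point over $y$ at which some $q\in\mathcal Q$ is nonzero, we need the two families to be close. This is the only use of the hypothesis of Theorem 2.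

**Proposition 16.** Under the hypothesis of Theorem 2, $B'':=\bigoplus_m\mathcal Q^{\langle m\rangle}$ is a finite module over $B:=\bigoplus_m\mathcal Q^m$, and $B$ is a finitely generated algebra.

*Proof.* **Step 1 (the statement for tops).** Let $E^m$ be the span of $m$-fold products, $E^0=S$. Since $E$ is a finite $S$-module, $\bigoplus E^m$ is a finitely generated algebra. Since $A^m=OE^m$ and $O$ is finite over $S$, $\bigoplus A^m$ is finite over $\bigoplus E^m$. Next, $\bigoplus\overline{A^m}$ is the integral closure of the Rees algebra $\bigoplus A^m$ in the polynomial ring over $O$, hence finite over $\bigoplus A^m$. By Proposition 8, $\bigoplus A^{(m)}\subset\bigoplus\overline{A^m}$; as $E\subset I_s$ for all $s$, it is a $\bigoplus E^m$-submodule. So $\bigoplus A^{(m)}$ is a finite module over the Noetherian ring $\bigoplus E^m$.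

**Step 2 (the tops form a finite module).** Let $G_m\subset A^{(m)}$ be the span of the tops of elements of $\mathcal Q^{\langle m\rangle}$ (Lemma 15). A sum of tops of the same degree is zero or is the top of the sum; so every nonzero homogeneous element of $G_m$ is a top. Likewise every nonzero homogeneous element of $E^k$ is the top of an element of $\mathcal Q^k$: write it as a sum of $k$-fold products of homogeneous elements of $E$ of the same total degree and lift each factor to $\mathcal Q$ by Lemma 11 (for $k=0$, lift to $\mathcal Z$). Products of tops are tops, so $\bigoplus G_m$ is a $\bigoplus E^m$-submodule of $\bigoplus A^{(m)}$, hence finite.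

**Step 3 (lift).** Let $\bar g_j\in G_{m_j}$ be homogeneous generators and $g_j\in\mathcal Q^{\langle m_j\rangle}$ lifts. For $0\ne F\in\mathcal Q^{\langle m\rangle}$ write $\mathrm{top}(F)=\sum\bar e_j\bar g_j$ with $\bar e_j\in E^{m-m_j}$ homogeneous of the right degree. Lift the $\bar e_j$ to $\mathcal Q^{m-m_j}$ and subtract. The degree drops and is bounded below by $0$. So $F\in\sum Bg_j$. In the same way, from Lemma 11, $\mathcal Q$ is finite over $\mathcal Z$ and $\mathcal Z$ is a finitely generated algebra. As $B$ is generated by $\mathcal Z$ and $\mathcal Q$, it is finitely generated. $\square$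

## 9. The derivation $X_q$

Let $\{p_i,x_j\}=\delta_{ij}$, $\{x_i,x_j\}=\{p_i,p_j\}=0$ on $\operatorname{Frac}O$, let $\mathrm{eu}=\sum_ip_i\partial_{p_i}$, and write $\{\log g,f\}:=\{g,f\}/g$, so that $\{\log gg',f\}=\{\log g,f\}+\{\log g',f\}$. From $\{h,x_j\}=x_j$ and $\{h,p_j\}=-p_j$ we get $\{h,f\}=\operatorname{wt}(f)f$ for weight-homogeneous $f$. For $0\ne q\in\mathcal Q$ of weight $k$ let
$$X_q(f)=\mathrm{eu}(f)+c\,\{\log(\delta q),f\},\qquad\Omega=\bigcup_jq^{-j}\mathcal Q^{\langle j\rangle}=(B''[1/q])_0 .$$
The union is increasing since $q\in\mathcal Q^{\langle1\rangle}$.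

**Lemma 17.** $X_q(\Omega)\subset\Omega$; $X_q$ preserves weights; $X_q(h)=h-c(N+k)$.

*Proof.* **Step 1 (the easy parts).** $\mathrm{eu}(h)=h$ and $\{\delta q,h\}=-\operatorname{wt}(\delta q)\,\delta q=-(N+k)\delta q$; this is the last formula. The bracket and $\mathrm{eu}$ preserve weights, hence so does $X_q$.

**Step 2 (reduce to one reflection).** $\delta q$ is $W$-invariant, so $X_q$ commutes with $W$, and $X_q$ preserves $O_\delta[1/q]$. Put $\Omega_t(q)=\bigcup_jq^{-j}\mathcal Q_t^j$, an increasing union and a ring. If $g\in O_\delta[1/q]^W\cap\bigcap_t\Omega_t(q)$, then for large $j$ we have $q^jg\in O_\delta\cap\bigcap_t\mathcal Q_t^j$, with $W$-character $\det^j$, i.e. $q^jg\in\mathcal Q^{\langle j\rangle}$. The converse inclusion is clear. So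
$$\Omega=O_\delta[1/q]^W\cap\bigcap_t\Omega_t(q),$$
and it suffices that $X_q$ preserves each $\Omega_t(q)$. Fix $t$, and put $u=x^2\in C_t^+$, $\zeta=\eta/x$, $\sigma=\zeta^{-1}=x/\eta$.

**Step 3 (two charts).** These are the neighborhoods of the two fixed points of the quadric, with parameters.
$$\Omega^x:=\bigcup_jx^{-j}\mathcal Q_t^j=\mathcal Z_t[\zeta]=D[\zeta],\qquad\text{because }xp=u\zeta+2c,\ v=u\zeta^2+2c\zeta;$$
$$\Omega^\eta:=\bigcup_j\eta^{-j}\mathcal Q_t^j=\mathcal Z_t[\sigma]=D[\sigma,v],\qquad\text{because }xp=\sigma v.$$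
Also $u\zeta=xp-2c=\sigma v-2c$.

**Step 4 (both charts are closed under the bracket).** This will handle all correction terms that are logarithms of units. For $f\in C_t^+$: $\{\zeta,f\}=\partial_1f/x\in C_t^+$, as $\partial_1f$ is $t$-odd; and for $j\ge2$, $\{\zeta,p_j\}=0$, $\{p_j,f\}=\partial_jf\in C_t^+$. So $\Omega^x$, generated by $C_t^+,p_2,\dots,p_r,\zeta$, is closed. In $\Omega^\eta$:
$$\{\sigma,f\}=-\sigma^2\{\zeta,f\},\qquad\{v,f\}=(2u\zeta+2c)\{\zeta,f\}=(2\sigma v-2c)\{\zeta,f\}.$$
Since $\{\zeta,u\}=\frac1x\{p,x^2\}=2$,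
$$\{v,\sigma\}=\zeta^2\{u,\zeta^{-1}\}=-\{u,\zeta\}=2 .$$
Finally $\sigma,v$ commute with $p_j$ for $j\ge2$. So $\Omega^\eta$ is closed.

**Step 5 (the other roots are harmless).** $\delta=\mathrm{const}\cdot x\delta'$ with $\delta'=\prod_{s\ne t}\alpha_s$. As $t(\delta)=-\delta$, $\delta'$ is $t$-invariant, and it is a unit of $C_t^+$. By Step 4, $\{\log\delta',\cdot\}$ preserves $\Omega^x$ and $\Omega^\eta$.

**Step 6 (the singular part on the first chart).** $X^1:=\mathrm{eu}+2c\{\log x,\cdot\}$ preserves $\Omega^x$. It kills $C_t^+$ and maps $p_j\mapsto p_j$ for $j\ge2$. Since $\mathrm{eu}(\zeta)=p/x=\zeta+2c/u$ and $\{\log x,\zeta\}=\frac1x\{x,\frac px\}=-\frac1u$, it maps $\zeta\mapsto\zeta$.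

**Step 7 (the singular part on the second chart).** $X^2:=X^1-c\{\log\sigma,\cdot\}$ preserves $\Omega^\eta$. It maps $f\in C_t^+$ to $c\,\sigma\{\zeta,f\}$, $p_j\mapsto p_j$ $(j\ge2)$, and $\sigma\mapsto-\sigma^2X^1(\zeta)=-\sigma$. Moreover $X^1(v)=2u\zeta^2+2c\zeta=2v-2c\zeta$, and $-c\{\log\sigma,v\}=-\frac c\sigma\{\sigma,v\}=\frac{2c}\sigma=2c\zeta$, so $X^2(v)=2v$.

**Step 8 (glue).** By Lemma 14, $q=d_1x+d_2\eta$ with $d_i\in D[v]\subset\mathcal Z_t\subset\Omega_t(q)$. So $g_1=x/q$ and $g_2=\eta/q$ lie in $\Omega_t(q)$ and satisfy $d_1g_1+d_2g_2=1$. Therefore $\Omega_t(q)=\Omega_t(q)_{g_1}\cap\Omega_t(q)_{g_2}$: if $ag_1^n,ag_2^n\in\Omega_t(q)$, then $a\in\Omega_t(q)$, since $g_1^n,g_2^n$ generate the unit ideal. Next,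
$$\Omega_t(q)_{g_1}=\Omega^x[(q/x)^{-1}].$$
For "$\subset$": if $F\in\mathcal Q_t^j$, then $q^{-j}F=(q/x)^{-j}x^{-j}F$, and $g_1^{-1}=q/x\in\Omega^x$. For "$\supset$": $x^{-j}F=g_1^{-j}q^{-j}F$ and $(q/x)^{-1}=g_1$. In the same way $\Omega_t(q)_{g_2}=\Omega^\eta[(q/\eta)^{-1}]$.

On the first ring, $\delta q=\mathrm{const}\cdot x^2\,\delta'\,(q/x)$ gives
$$X_q=X^1+c\{\log\delta',\cdot\}+c\{\log(q/x),\cdot\}.$$
On the second, $\delta q=\mathrm{const}\cdot x\eta\,\delta'\,(q/\eta)$ and $x\eta=x^2/\sigma$ give
$$X_q=X^2+c\{\log\delta',\cdot\}+c\{\log(q/\eta),\cdot\}.$$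
In each case the first two terms preserve the chart by Steps 5–7, hence its localization. The last preserves the localization because $q/x$, resp. $q/\eta$, lies in the chart, is a unit of the localization, and the chart is closed under the bracket. So $X_q$ preserves both rings and their intersection $\Omega_t(q)$. $\square$

## 10. Fixed points of $\operatorname{Proj}B''$ and the integrality of $\kappa_\chi$

**Proposition 18.** Assume the hypothesis of Theorem 2. Let $y\in\operatorname{Spec}\mathcal Z$ be a $T$-fixed closed point. Then there is a nonzero weight-homogeneous $q\in\mathcal Q$ of some weight $k$ with $h(y)=c(N+k)$.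

*Proof.* **Step 1 (a fixed point above $y$).** By Proposition 16 and Lemma 15, $B''$ is a finitely generated graded domain with $B''_0=\mathcal Z$. So $\operatorname{Proj}B''\to\operatorname{Spec}\mathcal Z$ is projective; it is dominant, as $\mathcal Q\ne0$ and $\mathcal Z\subset(B''[1/q'])_0$ for any $0\ne q'\in\mathcal Q$; hence it is surjective. The torus $T$ acts, and the fiber over $y$ is a nonempty projective $T$-scheme. By Borel's fixed point theorem it contains a $T$-fixed closed point $\mathfrak p$.

**Step 2 (an element $q\in\mathcal Q$ nonzero at $\mathfrak p$).** Suppose all weight-homogeneous elements of $\mathcal Q$ vanish at $\mathfrak p$. They span $\mathcal Q$, and $\mathcal Q$ generates $B_+$, so the homogeneous prime of $\mathfrak p$ contains $B_+B''$. But $B''/B_+B''$ is finite over $B/B_+=\mathcal Z$, hence concentrated in finitely many degrees. So the prime would contain $B''_m$ for all $m\gg0$, which is impossible for a point of Proj. Choose a weight-homogeneous $q\in\mathcal Q$ that does not vanish at $\mathfrak p$ and let $k=\operatorname{wt}q$.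

**Step 3 (the ideal of nonzero weights).** Now $\mathfrak p$ is a closed point of $\operatorname{Spec}\Omega$ with $T$-stable maximal ideal and residue field $\mathbb C$. The residue field is weight-graded and one-dimensional with $1$ in weight $0$. So the maximal ideal contains all elements of nonzero weight, hence the ideal $\mathfrak b\subset\Omega$ generated by them. By Lemma 17, $X_q$ preserves $\Omega$ and weights, so $X_q(\mathfrak b)\subset\mathfrak b$, and $X_q$ induces a derivation of the nonzero local ring $R'=(\Omega/\mathfrak b)_{\mathfrak p}$.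

**Step 4 ($h-h(y)$ is nilpotent in $R'$).** Let $n\in R'$ be the image of $h-h(y)$. The map $\mathcal Z\to R'$ kills all elements of nonzero weight, so by Lemma 12 it factors through a finite-dimensional algebra. The preimage of the maximal ideal of $R'$ is the maximal ideal of $y$, so elements not vanishing at $y$ become units, and the map factors through the Artinian localization at $y$. There the class of $h-h(y)$ is nilpotent.

**Step 5 (apply the derivation).** Let $j\ge1$ be minimal with $n^j=0$. Then
$$0=X_q(n^j)=j\,n^{j-1}X_q(n),\qquad n^{j-1}\ne0,$$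
so $X_q(n)$ is not a unit. But $X_q(n)$ is the image of $h-c(N+k)$, whose residue at $\mathfrak p$ is $h(y)-c(N+k)$. Hence $h(y)=c(N+k)$. $\square$

**Proof of Theorem 2.** Apply Proposition 18 to the point $y_\chi$ of Lemma 13: $c(N-\kappa_\chi)=c(N+k)$, so $\kappa_\chi=-k\in\mathbb Z$. Now let $-1\in W$. On $x^ap^b\delta^{-j}$, of weight $|a|-|b|-jN$, the element $-1$ acts by $(-1)^{|a|+|b|-jN}$; so it acts on weight-$k$ elements of $O_\delta$ by $(-1)^k$. On $\mathcal Q\subset O_\delta^{\det}$ it acts by $\det(-1)=(-1)^r$. As $q\ne0$, $k\equiv r$, so $\kappa_\chi=-k\equiv r\pmod2$. $\square$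

## 11. The Steinberg character of $Sp_6(2)$ and the failure for $E_7$, $E_8$

**Step 1 (a character violating the conclusion of Theorem 2).** $W(E_7)\cong\{\pm1\}\times Sp_6(2)$ (Bourbaki). Let $\chi$ be the inflation to $W(E_7)$ of the Steinberg character of $Sp_6(2)\cong W(E_7)/\{\pm1\}$; it is irreducible of degree $2^9=512$. A reflection is not $\pm1$, so it maps to an element of order $2$. The Steinberg character vanishes on elements of order divisible by the defining characteristic, here $2$. So $\chi(s)=0$ for all reflections $s$, and $\kappa_\chi=0$. But $-1\in W(E_7)$ and $r=7$ is odd, so $\kappa_\chi\not\equiv r\pmod2$. By Theorem 2 its hypothesis fails for $E_7$: some parabolic $W'\subseteq E_7$ of rank $r'\ge2$ has $\lambda(W')\ge2r'$, and by (1)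
$$\lambda(W')=2r' .$$

**Step 2 (identify $W'$).** $W'$ is irreducible: with $j\ge2$ irreducible factors of ranks $r_i$, Lemma 6 and (1) give $\lambda(W')\le1+\sum_i(2r_i-1)=2r'+1-j<2r'$. It is not of type $A_k$ with $k\ge2$, as $\lambda=k+1<2k$. It is not of type $D_4,D_5,D_6$, as $\lambda\le n+1<2n$ by Proposition 9. The irreducible parabolics of $E_7$ are of types $A_k,D_4,D_5,D_6,E_6,E_7$. So $W'=E_6$ with $\lambda(E_6)=12$, or $W'=E_7$ with $\lambda(E_7)=14$. Together with Proposition 9 this proves Supplement 3; the values are maximal by (1).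

**Step 3 (conclude).** In the first case $\lambda(E_7)\ge\lambda(E_6)=12$ by Lemma 5, in the second $\lambda(E_7)=14$. So $\lambda(E_7)\ge12$. As $E_7$ is a parabolic of $E_8$, Lemma 5 gives $\lambda(E_8)\ge\lambda(E_7)\ge12$.

Hence for $W=E_7$ or $E_8$, $\dim M^{(m)}=\mathrm{Cat}^{(m)}(W;1,1)$ is for large $m$ a polynomial in $m$ of degree $\lambda(W)-1\ge11$. At $q=1$ the right-hand side of the conjecture is the number of positive regions, $\prod_{i=1}^\ell\frac{d_i+mh}{d_i}$, a polynomial of degree $7$, resp. $8$. So for all sufficiently large $m$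
$$\mathrm{Cat}^{(m)}(W;1,1)>\#\{\text{positive regions of }\mathrm{Shi}^{(m)}(\Phi)\},$$
and $\mathrm{Cat}^{(m)}(W;q,1)\ne\sum_Rq^{\mathrm{coh}(R)}$. This proves Theorem 1: the conjecture is false. $\blacksquare$
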